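
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\numberwithin{equation}{section}

\title{The functional equation
$g(x)g(y)-g(xy)=h(x+y-xy)-h(x)-h(y)+h(xy)$ on the unit interval}


\begin{abstract}
We determine all pairs of functions $g,h:[0,1]\to\mathbb R$, with no regularity
assumption, that satisfy the equation of the title. A conjectured description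
consists of the pairs in which $g$ is multiplicative and $h$ is affine, together
with their images under the reflection $x\mapsto 1-x$. We show that it is false,
a counterexample being $g(x)=\frac12(x+x^2)$, $h(x)=-\frac18x^2$, and that, up to affine
summands of $h$, exactly two one-parameter families of solutions have to be
added. They consist of polynomials of degree at most $2$ and at most $3$, respectively.
\end{abstract}

\section{The equation and its solutions}

Let $I=(0,1)$. For real $x,y$ put $x\circ y=x+y-xy=1-(1-x)(1-y)$, and for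
real functions $g,f$ put
\[
\mathcal Cg(x,y)=g(x)g(y)-g(xy),\qquad
\mathcal Hf(x,y)=f(x\circ y)+f(xy)-f(x)-f(y),
\]
whenever all arguments lie in the domain of the function. We study the pairs
$g,h:[0,1]\to\mathbb R$ with
\begin{equation}\label{eq:main}
\mathcal Cg(x,y)=\mathcal Hh(x,y)\qquad\text{for all }x,y\in[0,1];
\end{equation}
such a pair is called a \emph{solution}.

A function $M$ is \emph{multiplicative} if $M(xy)=M(x)M(y)$ for all $x,y$ in its domain. The
left side of \eqref{eq:main} measures how far $g$ is from being multiplicative. For the right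
side, note that $xy$ and $x\circ y$ are the probabilities of the
intersection and of the union of two independent events of probabilities $x$ and $y$,
and that $xy+x\circ y=x+y$. So $\mathcal Hh$ compares the sums of $h$ over two
pairs of numbers with equal sums, and $\mathcal Hh=0$ if $h$ is \emph{affine},
by which we always mean that $h$ is the restriction of some $A+b$ with $b\in\mathbb R$ and
$A:\mathbb R\to\mathbb R$ \emph{additive}, that is, $A(x+y)=A(x)+A(y)$ for all
$x,y\in\mathbb R$. Thus \eqref{eq:main} asks when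
a multiplicative defect can equal an additive one.

The values $h(0)$ and $h(1)$ play no role. If $x$ or $y$ is $0$ or $1$, then
$\mathcal Hh(x,y)=0$ for every $h$, and if $x,y\in I$, then $xy,x\circ y\in I$. We
therefore describe $h$ only on $I$, and $g$ on all of $[0,1]$.

One class of solutions is visible at once: both sides vanish when $g=M$ is
multiplicative and $h$ is affine. A second one comes from the
reflection $x\mapsto1-x$, which interchanges the two operations $xy$ and $x\circ y$:
for multiplicative $M:[0,1]\to\mathbb R$, the pair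
$g(x)=1-M(1-x)$, $h(x)=M(1-x)+A(x)+b$ is a solution (Section~\ref{sec:line}). The
conjecture is that there are no others; the source of the problem is \cite{Brzdek}. But consider
\begin{equation}\label{eq:example}
g(x)=\tfrac12(x+x^2),\qquad h(x)=-\tfrac18x^2 .
\end{equation}
With $w=w(x,y)=xy(1-x)(1-y)$ we have
\[
\mathcal Cg=\tfrac{xy}4\bigl[(1+x)(1+y)-2(1+xy)\bigr]
=\tfrac{xy}4\,[x+y-xy-1]=-\tfrac14w ,
\]
and, writing $S=x+y$, $p=xy$, so that $x\circ y=S-p$ and $w=p(1-S+p)$,
\begin{equation}\label{eq:Hx2}
\mathcal H(x^2)=(S-p)^2+p^2-(S^2-2p)=2p(1-S+p)=2w .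
\end{equation}
So $\mathcal Hh=-\frac18\cdot2w=\mathcal Cg$, and \eqref{eq:example} is a solution.

\begin{theorem}\label{thm:main}
A pair $g,h:[0,1]\to\mathbb R$ is a solution of \eqref{eq:main} if and only if there
are an additive $A:\mathbb R\to\mathbb R$ and $b\in\mathbb R$ such that one of the
following holds, the formula for $g$ on $[0,1]$ and the formula for $h$ on $(0,1)$:
\begin{itemize}
\item[(i)] $g=M$, $h=A+b$, with $M:[0,1]\to\mathbb R$ multiplicative;
\item[(ii)] $g(x)=1-M(1-x)$, $h(x)=A(x)+b+M(1-x)$, with $M:[0,1]\to\mathbb R$ multiplicative;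
\item[(iii)] $g(x)=x^2+c\,x(1-x)$, $h(x)=A(x)+b+\frac{c^2-c}2x^2$, with $c\in\mathbb R$;
\item[(iv)] $g(x)=x^3+c\,x(1-x)$, $h(x)=A(x)+b+\frac{c^2-c}2x^2-\frac c3x^3$, with $c\in\mathbb R$.
\end{itemize}
The pairs in \textup{(iii)} belong to \textup{(i)} or \textup{(ii)} exactly for
$c\in\{0,1,2\}$, those in \textup{(iv)} exactly for $c\in\{0,3\}$.
\end{theorem}

\begin{corollary}\label{cor:disproof}
The conjecture that a pair is a solution if and only if it is of the form \textup{(i)} or
\textup{(ii)} is false.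
\end{corollary}

\begin{proof}
The pair \eqref{eq:example} is a solution, but of neither form. The function $g$ is not
multiplicative: $g(\frac12)^2=\frac9{64}\ne\frac{10}{64}=g(\frac14)$. If $g(x)=1-M(1-x)$, then
$M(x)=1-g(1-x)=\frac12(3x-x^2)$, and
$M(\frac12)^2=\frac{25}{64}\ne\frac{22}{64}=M(\frac14)$, so $M$ is not multiplicative.
\end{proof}

\paragraph{The shape of the proof.}
In Section~\ref{sec:line} we explain the new families: for a multiplicative $M$, the
affine combinations of $M$ and its reflection $1-M(1-x)$ form a line of candidates for $g$,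
and for $M=x^2$ and $M=x^3$ every point of this line occurs. The converse has two
halves. Since $g$ and $h$ may be arbitrarily irregular, we first have to produce some
structure. Eliminating terms from \eqref{eq:main} shows that the dilates
$t\mapsto(g+h)(rt)$, $r$ rational, span a finite-dimensional space
(Section~\ref{sec:finite}); finite dimension under two kinds of rational substitution
forces polynomial behavior along rational directions (Section~\ref{sec:recurrence}).
This leads to a trichotomy (Sections~\ref{sec:degenerate}--\ref{sec:poly}): (i), (ii), or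
$g|_I$ and $h|_I$ extend to functions on $\mathbb R$ that satisfy the same equation and are
polynomial on every finite-dimensional $\mathbb Q$-subspace of
$\mathbb R$. In the last case (Sections~\ref{sec:linepos}--\ref{sec:degree}) we compare
coefficients; they show that, unless we are again in (i) or (ii), $g$ lies on a line as above
and the multiplicative function $M$ is $x^2$ or $x^3$.

\section{The line through a multiplicative function and its dual}\label{sec:line}

In this section $D$ is $[0,1]$ or $\mathbb R$; both are closed under products, under $\circ$ and under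
$x\mapsto1-x$. For $M:D\to\mathbb R$ multiplicative put
\[
\overline M(x)=M(1-x),\qquad M^*=1-\overline M,\qquad
\theta(x)=M(x)-M^*(x)=M(x)+M(1-x)-1 .
\]

\begin{lemma}\label{lem:line}
For $\kappa\in\mathbb R$ the function $g=M+\kappa\theta=(1+\kappa)M-\kappa M^*$ satisfies
\[
\mathcal Cg(x,y)=\kappa(\kappa+1)\,\theta(x)\theta(y)-\kappa\,\mathcal H\overline M(x,y)
\qquad(x,y\in D).
\]
Consequently, for $h:D\to\mathbb R$ we have $\mathcal Cg=\mathcal Hh$ on $D^2$ if and only if
$\mathcal H(h+\kappa\overline M)(x,y)=\kappa(\kappa+1)\,\theta(x)\theta(y)$ on $D^2$.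
\end{lemma}

\begin{proof}
We have $\mathcal CM=0$. Since
$\overline M(x)\overline M(y)=M((1-x)(1-y))=\overline M(x\circ y)$,
\[
\mathcal CM^*(x,y)=(1-\overline M(x))(1-\overline M(y))-1+\overline M(xy)
=\mathcal H\overline M(x,y).
\]
For numbers with $\alpha+\beta=1$,
\[
(\alpha u+\beta u')(\alpha v+\beta v')=\alpha uv+\beta u'v'-\alpha\beta(u-u')(v-v').
\]
With $\alpha=1+\kappa$, $\beta=-\kappa$, $u=M(x)$, $u'=M^*(x)$, $v=M(y)$, $v'=M^*(y)$
this gives $\mathcal Cg=\alpha\,\mathcal CM+\beta\,\mathcal CM^*-\alpha\beta\,\theta(x)\theta(y)$,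
which is the claim.
\end{proof}

For $\kappa=0$ and $\kappa=-1$ the product $\theta(x)\theta(y)$ drops out, and the
lemma shows that the pairs in (i) and (ii) are solutions. For other $\kappa$ we need a function $k$ with
$\mathcal Hk(x,y)=\theta(x)\theta(y)$, and then
\begin{equation}\label{eq:hfromk}
h=\kappa(\kappa+1)k-\kappa\overline M+\text{affine}
\end{equation}
will do. This is a severe restriction on $M$, but
\[
M=x^2:\quad\theta=-2x(1-x),\qquad\qquad M=x^3:\quad \theta=-3x(1-x),
\]
so $\theta(x)\theta(y)$ is $4w$ or $9w$, and by \eqref{eq:Hx2} one can take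
$k=2x^2$ or $k=\frac92x^2$. This is the reason for the new families.

\begin{proof}[Proof of Theorem~\ref{thm:main}, sufficiency and overlaps]
(i) and (ii) are the cases $\kappa=0,-1$ of Lemma~\ref{lem:line} on $D=[0,1]$. For $M=x^2$
put $c=-2\kappa$. Then $g=x^2+c\,x(1-x)$, and \eqref{eq:hfromk} gives, up to affine terms,
\[
h\equiv2\kappa(\kappa+1)x^2-\kappa(1-x)^2\equiv(2\kappa^2+\kappa)x^2=\tfrac{c^2-c}2x^2 ,
\]
which is (iii). For $M=x^3$ put $c=-3\kappa$. Then $g=x^3+c\,x(1-x)$ and
\[
h\equiv\tfrac92\kappa(\kappa+1)x^2-\kappa(1-x)^3\equiv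
\tfrac{9\kappa^2+3\kappa}2x^2+\kappa x^3=\tfrac{c^2-c}2x^2-\tfrac c3x^3 ,
\]
which is (iv). Changing $h(0)$ and $h(1)$ does no harm.

\emph{Overlaps.} With $S=x+y$ and $p=xy$ as before,
$\mathcal H(x^3)=(S-p)^3+p^3-(S^3-3Sp)=3pS(1-S+p)=3(x+y)w$. Hence
$\mathcal Cg=\mathcal Hh$ equals $(c^2-c)w$ in (iii) and $c(c-1-x-y)w$ in (iv), so $g$
is multiplicative iff $c\in\{0,1\}$, respectively $c=0$; in these cases $h$ is affine and the
pair belongs to (i). Further, $1-g(1-x)$ equals $x^2+(2-c)x(1-x)$ in (iii) and
$x^3+(3-c)x(1-x)$ in (iv). So it is multiplicative iff $2-c\in\{0,1\}$, respectively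
$c=3$. The case $c=1$ in (iii) is already in (i). For $c=2$ in (iii), $M=x^2$ and
$h\equiv x^2\equiv(1-x)^2$ modulo
affine functions; for $c=3$ in (iv), $M=x^3$ and $h\equiv3x^2-x^3\equiv(1-x)^3$. So these pairs
belong to (ii).
\end{proof}

\section{Necessity: reformulation and duality}\label{sec:reform}

Put $\ell=g+h$. For $x,y\in I$, equation \eqref{eq:main} reads
\begin{equation}\label{eq:E}
\ell(xy)+h(x\circ y)=h(x)+h(y)+g(x)g(y).
\end{equation}
The product $xy$ and the operation $\circ$ now appear symmetrically, and the reflection becomes a symmetry of the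
equation. For $g,h:I\to\mathbb R$ put
\[
g^*(t)=1-g(1-t),\qquad h^*(t)=h(1-t)-g^*(t)=\ell(1-t)-1 ,
\]
so that $\ell^*:=g^*+h^*$ is $\ell^*(t)=h(1-t)$.

\begin{lemma}\label{lem:dual}
If $(g,h)$ satisfies \eqref{eq:E} on $I^2$, then so does $(g^*,h^*)$.
\end{lemma}

\begin{proof}
Put $x=1-u$, $y=1-v$ in \eqref{eq:E}. Then $xy=1-u\circ v$ and $x\circ y=1-uv$, so
\[
h^*(u\circ v)+1+\ell^*(uv)=\ell^*(u)+\ell^*(v)+(1-g^*(u))(1-g^*(v)),
\]
and the right side is $h^*(u)+h^*(v)+1+g^*(u)g^*(v)$.
\end{proof}

\begin{proposition}\label{prop:open}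
Let $g,h:I\to\mathbb R$ satisfy \eqref{eq:E} on $I^2$. Then one of the following holds on $I$:
\begin{itemize}
\item[(a)] $g$ is multiplicative and $h$ is affine;
\item[(b)] $g^*$ is multiplicative and $h^*$ is affine;
\item[(c)] $g$ and $h$ are given by the formulas in \textup{(iii)} or \textup{(iv)} of
Theorem~\ref{thm:main}, for some $c,b\in\mathbb R$ and some additive $A$.
\end{itemize}
\end{proposition}

The proof of this proposition occupies the rest of the paper. It yields the theorem as follows.

\begin{proof}[Proof of necessity in Theorem~\ref{thm:main}, given Proposition~\ref{prop:open}]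
Putting $x=0$ and $x=1$ in \eqref{eq:main} gives $g(0)(g(y)-1)=0$ and
$g(y)(g(1)-1)=0$ on $[0,1]$. So $g\equiv1$, or $g\equiv0$, or $g(0)=0$ and $g(1)=1$. In the first two
cases $\mathcal Cg=0$, and Lemma~\ref{lem:degenerate} below says that $h$ is affine on
$I$; this is (i). In the third case $g$ and $t\mapsto1-g(1-t)$ take the values $0$ at
$0$ and $1$ at $1$, so if one of them is multiplicative on $I$, it is multiplicative on $[0,1]$.
Hence (a) gives (i), and (b) gives (ii) with $M(t)=1-g(1-t)$, because
$h(x)=h^*(1-x)+g^*(1-x)$. In case (c) the formulas for $g$ hold on $[0,1]$, as they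
take the right values at $0$ and $1$.
\end{proof}

From now on $g,h:I\to\mathbb R$ satisfy \eqref{eq:E} on $I^2$; by
Lemma~\ref{lem:dual}, every statement proved for all such pairs also holds for
$(g^*,h^*)$. For $f:I\to\mathbb R$ put
\[
T_zf(t)=f(zt)\ \ (0<z\le1),\qquad S_zf(t)=f(z\circ t)\ \ (0\le z<1).
\]
Then $T_zT_w=T_{zw}$ and $S_zS_w=S_{z\circ w}$, and $T_1=S_0=\mathrm{id}$. Let
$\mathbb Q_1=\mathbb Q\cap(0,1)$.

\section{Rational dilates of $\ell$ span a finite-dimensional space}\label{sec:finite}

If $u,v,u',v'\in I$ and $u\circ v=u'\circ v'$, then subtracting two instances of \eqref{eq:E} removes the term with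
$\circ$:
\begin{equation}\label{eq:move}
\ell(uv)-\ell(u'v')=h(u)+h(v)+g(u)g(v)-h(u')-h(v')-g(u')g(v').
\end{equation}
Call the passage from $(u,v)$ to $(u',v')$ a move; it multiplies $1-u$ by some factor and divides
$1-v$ by the same factor. We compose two moves such that the product
$uv$ goes from $XY$ to $(X-a)(Y+b)$ and then to $(X-\varepsilon)Y$. The first shifts both
factors and the second takes back the shift of $Y$; what remains is a shift of $X$
alone. The functions of $Y$ that occur on the right will not depend on $X$, except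
through scalar coefficients.

\begin{lemma}\label{lem:six}
Let $b>0$, $\mu>1+b$, $a=\frac b{1+b}$ and $\varepsilon=a-\frac b{\mu(\mu-b)}$. Then
$0<\varepsilon<a$, and there is a space $V$ of functions on $I$, $\dim V\le6$, such
that $T_X\ell-T_{X-\varepsilon}\ell\in V$ for all $X\in I$ with $a<X<a+\frac1\mu$.
\end{lemma}

\begin{proof}
Clearly $\varepsilon<a$, and $\varepsilon>0$ because
$\mu(\mu-b)-(1+b)=(\mu-1-b)(\mu+1)>0$. Let $Y\in I$.

\emph{First move:} $(u,v)=(X,Y)$ and $(u',v')=\bigl((1+b)X-b,\frac{Y+b}{1+b}\bigr)$.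
Here $1-u'=(1+b)(1-X)$ and $1-v'=\frac{1-Y}{1+b}$, so $u\circ v=u'\circ v'$. Also
$u'\in I$ because $a<X<1$, $v'\in I$, and $u'v'=(X-a)(Y+b)$.

\emph{Second move:} $(u,v)=\bigl(\mu(X-a),\frac{Y+b}\mu\bigr)$ and
$(u',v')=\bigl((\mu-b)(X-a)+\frac b\mu,\frac Y{\mu-b}\bigr)$. Here
\[
1-u'=\tfrac{\mu-b}\mu(1-u),\qquad 1-v=\tfrac{\mu-b-Y}\mu,\qquad
1-v'=\tfrac{\mu-b-Y}{\mu-b},
\]
so $u\circ v=u'\circ v'$. All four numbers lie in $I$: $u$ because $a<X<a+\frac1\mu$,
$v$ because $Y+b<1+b<\mu$, $v'$ because $\mu-b>1$, and $u'$ because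
$0<\frac{\mu-b}\mu<1$. Further $uv=(X-a)(Y+b)$, and
$u'v'=\bigl(X-a+\frac b{\mu(\mu-b)}\bigr)Y=(X-\varepsilon)Y$.

Adding the two instances of \eqref{eq:move}, we see that
$\ell(XY)-\ell((X-\varepsilon)Y)$ is, as a function of $Y$, in the span of
\[
1,\ \ g(Y),\ \ g(\tfrac{Y+b}{1+b}),\ \ g(\tfrac{Y+b}\mu),\ \ g(\tfrac Y{\mu-b}),\ \
h(Y)-h(\tfrac{Y+b}{1+b})+h(\tfrac{Y+b}\mu)-h(\tfrac Y{\mu-b}). \qedhere
\]
\end{proof}

\begin{proposition}\label{prop:finite}
The spaces
\[
U=\operatorname{span}\{T_r\ell:r\in\mathbb Q\cap(0,1]\},\qquad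
U'=\operatorname{span}\{S_rh:r\in\mathbb Q\cap[0,1)\}
\]
have dimension at most $8$.
\end{proposition}

\begin{proof}
We claim that the differences $T_r\ell-T_{r'}\ell$, $r,r'\in\mathbb Q_1$, span a space
of dimension at most $6$. Then $\dim U\le8$, since $U$ is spanned by these
differences, $\ell$, and one $T_{r}\ell$ with $r\in\mathbb Q_1$.

Suppose seven of these differences were linearly independent. Choose $\eta\in(0,\frac12)$ such that all the
numbers $r,r'$ involved lie in $(\eta,1-\eta)$, and fix $\mu\in(1,\frac1{1-\eta})$. For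
$b\in(0,\mu-1)$ the number $\varepsilon$ of Lemma~\ref{lem:six} is a continuous
positive function of $b$ that tends to $0$ with $b$. So on the interval of those $b$ for
which also $a<\eta$ it takes all sufficiently small positive values, and we can choose $b$ there with
$\varepsilon=1/m$, where $m\in\mathbb N$ is a common multiple of the denominators of
all $r,r'$. Since $a<\eta$ and $\frac1\mu>1-\eta$, Lemma~\ref{lem:six} applies to all
$X\in(\eta,1-\eta)$. Each of the seven differences telescopes into differences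
$T_X\ell-T_{X-1/m}\ell$ with $X\in(\eta,1-\eta)$, so all seven lie in $V$, of
dimension at most $6$. This is a contradiction.

The claim for $U'$ follows by duality, since
$(S_{1-r}h)(1-t)=h(1-rt)=\ell^*(rt)$.
\end{proof}

The dilation factors are rational because several differences have to be resolved
with one common step $\varepsilon$. The price is that we learn something only along
rational directions.

\section{Finiteness under dilations and under their reflections}\label{sec:recurrence}

We write $\tau_sf(t)=f(t+s)$ and $\Delta_s=\tau_s-1$.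

\begin{definition}
$\mathcal R$ is the space of all $f:I\to\mathbb R$ for which there is an $N$
such that on each set $I\cap(t+\mathbb Q)$, $t\in\mathbb R$, $f$ coincides with a
polynomial of degree $<N$.
\end{definition}

The polynomials on different cosets need not be related; every
additive function, for example, restricts to a member of $\mathcal R$. Clearly $\mathcal R$ is a vector space,
invariant under $t\mapsto1-t$ and under $T_r$ for \emph{rational} $r\in\mathbb Q_1$, because such
substitutions map cosets of $\mathbb Q$ into cosets of $\mathbb Q$.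

\begin{lemma}\label{lem:criterion}
If for some $N\ge1$ we have $\Delta_s^Nf(t)=0$ for all $t\in I$ and rational $s>0$
with $t+Ns<1$, then $f\in\mathcal R$.
\end{lemma}

\begin{proof}
Recall that a finite or infinite sequence whose $N$-th differences vanish is given by a polynomial of
degree $<N$ in the index. On $C=I\cap(t_0+\mathbb Q)$ choose $N$ points, and let $P$ be
the polynomial of degree $<N$ that interpolates $f$ there. Any further point $y\in C$
lies together with these $N$ points in a finite arithmetic progression in $C$ with rational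
step. Along it both $f$ and $P$ are polynomials of degree $<N$ in the index, and they agree
at $N$ places, hence at $y$.
\end{proof}

\begin{lemma}\label{lem:TS}
Let $f:I\to\mathbb R$ be such that $\{T_rf:r\in\mathbb Q\cap(0,1]\}$ and
$\{S_rf:r\in\mathbb Q\cap[0,1)\}$ span spaces of dimension at most $d<\infty$. Then
$f\in\mathcal R$.
\end{lemma}

\paragraph{The idea when the first span has dimension one.} Suppose
$f(rt)=\rho(r)f(t)$ with $\rho(r)\ne0$. For $m\in\mathbb N$ put
$\lambda_i=\frac m{m+i}$. Then $1-\lambda_i=\lambda_i\frac im$, and so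
\begin{equation}\label{eq:Slambda}
S_{1-\lambda_i}f(t)=f(1-\lambda_i+\lambda_it)=f\bigl(\lambda_i(t+\tfrac im)\bigr).
\end{equation}
The $d+1$ functions with $0\le i\le d$ are linearly dependent; by homogeneity, a relation between them reads
$\sum_ic_i\rho(\lambda_i)f(t+\frac im)=0$, where $f$ is extended to $(0,\infty)$ by
homogeneity. This is a linear recurrence with constant
coefficients and step $\frac1m$, and again by homogeneity the same recurrence holds
with every rational step on a suitable interval. If $p$ is the minimal polynomial of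
the recurrences valid for all steps $s$, then passing from step $s/j$ to step $s$ turns
the roots $\zeta$ of $p$ into $\zeta^j$, so the set of roots is stable under all
powers. This leaves only the roots $0$ and $1$, and the root $1$ means polynomial behavior. In
general, homogeneity is replaced by a matrix $\rho(r)$, and the recurrence is obtained
from a determinant.

\begin{proof}[Proof of Lemma~\ref{lem:TS}]
Let $f\ne0$, let $E$ be the first span, and $n=\dim E$.

\emph{(a) Dilations are invertible on $E$.} Let $r\in\mathbb Q_1$ and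
$Z=\ker(T_r^n|_E)$, which is invariant under all $T_s$, $s\in\mathbb Q_1$. As
$T_r^n=T_{r^n}$, each $v\in Z$
vanishes on $(0,r^n)$. If $s\in\mathbb Q_1$ and $j$ is so large that $s^j<r^n$, then
$T_s^jv=T_{s^j}v=0$. So $T_s$ is nilpotent on $Z$, and $\dim Z\le n$ gives
$T_s^n=0$ on $Z$. Thus $v$ vanishes on $(0,s^n)$ for every $s\in\mathbb Q_1$, and letting $s\to1$
we get $v=0$. Hence $Z=0$ and $T_r$ is invertible on $E$.

We can therefore define $T_r$ on $E$ for all rational $r>0$ by $T_{r/s}=T_rT_s^{-1}$
($r,s\in\mathbb Q_1$), and $T_rT_s=T_{rs}$ persists. Extend $v\in E$ to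
$\tilde v:(0,\infty)\to\mathbb R$ by
\[
\tilde v(x)=(T_r^{-1}v)(rx)\qquad\text{for any }r\in\mathbb Q_1\text{ with }rx<1 .
\]
The choice of $r$ is immaterial: if also $r'\in\mathbb Q_1$, $r'x<1$, and
$u=T_{rr'}^{-1}v$, then $(T_r^{-1}v)(rx)=(T_{r'}u)(rx)=u(rr'x)$, which is symmetric in
$r,r'$. In particular $v\mapsto\tilde v$ is linear. For $x\in I$ we get $\tilde v(x)=(T_rT_r^{-1}v)(x)=v(x)$. Moreover
\begin{equation}\label{eq:tilde}
(T_rv)^{\sim}(x)=\tilde v(rx)\qquad(r\in\mathbb Q_{>0},\ x>0),
\end{equation}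
for if $s\in\mathbb Q_1$ is smaller than $1/x$ and $r$, both sides equal
$(T_{r/s}v)(sx)$: use $s$ to compute the left side and $s/r$ to compute the right side.

\emph{(b) A recurrence.} Choose a basis $f_k=T_{r_k}f$ $(1\le k\le n)$ of $E$ and
$R_0\in\mathbb N$ such that all $p_k:=R_0/r_k$ are integers. For $\lambda\in\mathbb Q_{>0}$ write
$T_\lambda f_k=\sum_j\rho_{kj}(\lambda)f_j$; the matrix $\rho(\lambda)$ is invertible.
Let $m\in\mathbb N$, $\lambda_i=\frac m{m+i}$ $(0\le i\le d)$. By \eqref{eq:Slambda} and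
the hypothesis on the second span there is $(c_i)\ne0$ with
$\sum_ic_if(\lambda_i(t+\frac im))=0$ on $I$. Replace $t$ by $r_kt$ and put
$\sigma=\frac1{mR_0}$. Since $r_kt+\frac im=r_k(t+ip_k\sigma)$, \eqref{eq:tilde} gives
\[
f\bigl(\lambda_i(r_kt+\tfrac im)\bigr)=(T_{\lambda_i}f_k)^\sim(t+ip_k\sigma)
=\sum_j\rho_{kj}(\lambda_i)\tilde f_j(t+ip_k\sigma),
\]
and hence
\[
\sum_ic_i\sum_j\rho_{kj}(\lambda_i)\tilde f_j(t+ip_k\sigma)=0\qquad(t\in I,\ 1\le k\le n).
\]
In terms of $R_{kj}(x)=\sum_ic_i\rho_{kj}(\lambda_i)x^{ip_k}$ this says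
$\sum_jR_{kj}(\tau_\sigma)\tilde f_j=0$ on $I$. Let $P_m=\det(R_{kj})$. If $i^*$ is the
largest $i$ with $c_i\ne0$, the coefficient of $x^{i^*\sum_kp_k}$ in $P_m$ is
$c_{i^*}^n\det\rho(\lambda_{i^*})\ne0$. So $P_m\ne0$, and $\deg P_m\le D:=d\sum_kp_k$,
a bound that does not depend on $m$. Apply the adjugate matrix of $R(\tau_\sigma)$,
whose entries have degree at most $D$ in $\tau_\sigma$: we get
$P_m(\tau_\sigma)\tilde v(t)=0$ for all $v\in E$ and $0<t<1-D\sigma$. Apply this to
$T_{s/\sigma}v$ with $s\in\mathbb Q_{>0}$; by \eqref{eq:tilde}, with $y=st/\sigma$,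
\[
P_m(\tau_s)\tilde v(y)=0\qquad\text{for all }v\in E,\ s\in\mathbb Q_{>0},\
0<y<s(mR_0-D).
\]
Let $W_m$ be the space of all polynomials of degree $\le D$ that have this property in
place of $P_m$. The $W_m$ are nonzero, finite-dimensional and decrease as $m$ grows, so
they are eventually constant and their intersection is nonzero. Hence the ideal
\[
J=\{P\in\mathbb R[x]:\ P(\tau_s)\tilde v=0\text{ on }(0,\infty)\text{ for all }v\in E,\
s\in\mathbb Q_{>0}\}
\]
is nonzero. Let $p=\prod(x-\zeta)$ be its monic generator, factored over $\mathbb C$.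

\emph{(c) The roots of $p$.} For $j\ge1$ let $p^{(j)}=\prod(x-\zeta^j)$, a real
polynomial. Since $x-\zeta$ divides $x^j-\zeta^j$, $p(x)$ divides $p^{(j)}(x^j)$. From
$p(\tau_{s/j})\tilde v=0$ we get $p^{(j)}(\tau_s)\tilde v=0$, so $p^{(j)}\in J$ and
$p\mid p^{(j)}$; both are monic of the same degree, so $p^{(j)}=p$. Hence all powers
of a root are roots, and the nonzero roots are roots of unity. Taking for $j$ a common
multiple of their orders, we see that every nonzero root is $1$. So
$p=x^\alpha(x-1)^\beta$, that is,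
\[
\Delta_s^\beta\tilde v(t)=0\qquad\text{for }v\in E,\ s\in\mathbb Q_{>0},\ t>\alpha s .
\]
Here $\beta\ge1$, since otherwise $\tilde v(t)=0$ for $t>\alpha s$ and all rational $s>0$, and
so $f=0$. Now let $t\in I$ and let $s>0$ be rational with
$t+\beta s<1$. Choose $j$ with $\alpha s/j<t$. The sequence
$i\mapsto\tilde f(t+is/j)$, $i\ge0$, has vanishing $\beta$-th differences, so it is
polynomial of degree $<\beta$ in $i$. So is its subsequence $i\in j\mathbb Z_{\ge0}$, and therefore
$\Delta_s^\beta f(t)=0$. By Lemma~\ref{lem:criterion}, $f\in\mathcal R$.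
\end{proof}

For $X\in I$ put $f_X=T_X\ell-g(X)\ell$. Equation \eqref{eq:E} at $(X,t)$ gives a second
description of this function:
\[
f_X=h(X)+(1-g(X))h-S_Xh .
\]
The first description shows $T_rf_X\in T_XU+U$, the second $S_rf_X\in\mathbb R1+U'+S_XU'$, for
all rational $r$ in question. By Proposition~\ref{prop:finite} these spaces are finite-dimensional, and
Lemma~\ref{lem:TS} gives
\begin{equation}\label{eq:fX}
T_X\ell=g(X)\ell+f_X,\qquad f_X\in\mathcal R\qquad\text{for every real }X\in I.
\end{equation}

\section{The degenerate case}\label{sec:degenerate}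

Modulo $\mathcal R$, \eqref{eq:fX} says that $\ell$ is an eigenvector of $T_X$ with eigenvalue
$g(X)$. If $\ell\notin\mathcal R$, this will force $g(Xr)=g(X)g(r)$, but only for
rational $r$. We show first that this is already enough.

\begin{lemma}\label{lem:degenerate}
If $\mathcal Cg(x,r)=0$ for all $x\in I$, $r\in\mathbb Q_1$, then $h$ is affine on $I$.
Hence $\mathcal Cg=\mathcal Hh=0$ on $I^2$.
\end{lemma}

\begin{proof}
Let $x,z\in I$, $r\in\mathbb Q_1$. We use \eqref{eq:E} for the two bracketings $(xr)z=x(rz)$.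
Since $g(xr)g(z)=g(x)g(r)g(z)=g(x)g(rz)$, equation \eqref{eq:E} at $(xr,z)$ and at $(x,rz)$ gives
\[
h((xr)\circ z)-h(x\circ(rz))=[h(xr)-h(x)]-[h(rz)-h(z)].
\]
By $\mathcal Hh(x,r)=\mathcal Cg(x,r)=0$ we have $h(xr)-h(x)=h(r)-h(x\circ r)$, and the same holds for
$z$. So
\[
h((xr)\circ z)+h(x\circ r)=h(x\circ(rz))+h(z\circ r).
\]
Put $\psi(t)=h(1-t)$, $\alpha=(1-x)(1-r)$, $\gamma=(1-z)(1-r)$ and
$\delta=r(1-x)(1-z)$. Then $(1-xr)(1-z)=\gamma+\delta$ and $(1-x)(1-rz)=\alpha+\delta$; in
particular $\alpha+\delta,\gamma+\delta\in I$.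
With $\rho(r)=\frac r{(1-r)^2}$ we obtain
\begin{equation}\label{eq:psi}
\psi(\gamma+\delta)-\psi(\gamma)=\psi(\alpha+\delta)-\psi(\alpha),\quad
\delta=\rho(r)\alpha\gamma,\qquad\alpha,\gamma\in(0,1-r),\ r\in\mathbb Q_1.
\end{equation}
We use \eqref{eq:psi} twice with the same $\gamma,\delta$ and different $r$, to compare
increments of $\psi$ at two points $\alpha$.

Let $[u,u']\subset I$ with $u<u'$, $0<\eta<1-u'$, and $\delta_0=\rho(\eta/2)\,u\,(1-\eta)$. Let
$r_1,r_2\in\mathbb Q\cap[\frac\eta2,\eta]$ and $\omega=\rho(r_1)/\rho(r_2)$, and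
suppose $\alpha,\omega\alpha\in[u,u']$, $0<\delta<\delta_0$. As $\rho$ is increasing,
$\gamma:=\delta/(\rho(r_1)\alpha)<1-\eta\le1-r_i$; also
$\alpha,\omega\alpha\le u'<1-\eta\le1-r_i$. Since
$\delta=\rho(r_1)\alpha\gamma=\rho(r_2)(\omega\alpha)\gamma$, two uses of \eqref{eq:psi} give,
the case $\delta=0$ being trivial,
\[
\psi(\omega\alpha+\delta)-\psi(\alpha+\delta)=\psi(\omega\alpha)-\psi(\alpha)
\qquad(0\le\delta<\delta_0).
\]
The numbers $\omega$ are dense in $(1,\kappa_0)$, where $\kappa_0=\rho(\eta)/\rho(\eta/2)>1$.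
Let $0<\tau<\tau_0:=\min(u(\kappa_0-1),u'-u)$. For $\alpha\in[u,u'-\tau]$ we have
$1+\frac\tau\alpha\in(1,\kappa_0)$, and for a dense set of such $\alpha$ it is one of the
numbers $\omega$; then $\omega\alpha=\alpha+\tau$. So the function
$D_\tau(t)=\psi(t+\tau)-\psi(t)$ is constant on $[\alpha,\alpha+\delta_0)$ for a dense set of $\alpha\in[u,u'-\tau]$.
Any two points of $(u,u'-\tau)$ at distance less than $\delta_0/2$ lie in one of these intervals, so
$D_\tau$ is constant on $(u,u'-\tau)$, say $D_\tau=\varphi(\tau)$.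

From $D_{\tau_1+\tau_2}(t)=D_{\tau_1}(t)+D_{\tau_2}(t+\tau_1)$ we get
$\varphi(\tau_1+\tau_2)=\varphi(\tau_1)+\varphi(\tau_2)$ if $\tau_1+\tau_2<\tau_0$.
Then $A(x)=n\varphi(x/n)$ ($x>0$, $n\in\mathbb N$, $n>x/\tau_0$) does not depend on $n$, because both
$n\varphi(x/n)$ and $n'\varphi(x/n')$ equal $nn'\varphi(x/(nn'))$, and it extends to an additive
function $A:\mathbb R\to\mathbb R$. All differences of $\psi-A$ on $(u,u')$ with a step less than
$\tau_0$ vanish, so
$\psi-A$ is constant on $(u,u')$. If two additive functions differ by a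
constant on an interval, their difference vanishes near $0$ and hence everywhere. So
$A$ and the constant are the same for all $[u,u']\subset I$ in an increasing
sequence exhausting $I$, and $\psi$ is affine on $I$. Hence so is $h(t)=\psi(1-t)$.
\end{proof}

\section{The trichotomy}\label{sec:trichotomy}

Let $r\in\mathbb Q_1$, $X\in I$. Computing $T_rf_X$ from \eqref{eq:fX} for $X$, $r$ and $rX$ gives
\[
T_rf_X=T_{rX}\ell-g(X)T_r\ell=g(rX)\ell+f_{rX}-g(X)\bigl(g(r)\ell+f_r\bigr),
\]
that is,
\[
\mathcal Cg(X,r)\,\ell=f_{rX}-g(X)f_r-T_rf_X\in\mathcal R .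
\]
The last membership uses that $T_r$ preserves $\mathcal R$, and this is why $r$ has to be rational.

\begin{itemize}
\item \emph{If $\ell\notin\mathcal R$}, then $\mathcal Cg(X,r)=0$ for all $X\in I$,
$r\in\mathbb Q_1$. By Lemma~\ref{lem:degenerate}, $h$ is affine and $g$ is
multiplicative on $I$. This is (a) of Proposition~\ref{prop:open}.
\item \emph{If $h\notin\mathcal R$}, then $\ell^*=h(1-\cdot)\notin\mathcal R$, and the
previous case applied to $(g^*,h^*)$ gives (b).
\item \emph{If $\ell,h\in\mathcal R$}, then \eqref{eq:fX} gives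
$T_\lambda\ell=g(\lambda)\ell+f_\lambda\in\mathcal R$ for every \emph{real} $\lambda\in I$. As $\ell^*=h(1-\cdot)\in\mathcal R$, dually
$T_\lambda\ell^*\in\mathcal R$ for all real $\lambda\in I$.
\end{itemize}
The rest of the paper treats the third case.

\section{Polynomial extension to $\mathbb R$}\label{sec:poly}

Assume $\ell,h\in\mathcal R$. A function on a finite-dimensional
$\mathbb Q$-space $\Gamma$ is called \emph{polynomial} if in rational coordinates it is
given by a polynomial with real coefficients. Membership in $\mathcal R$ concerns only the direction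
$\mathbb Q$; dilating by real $\lambda$ carries it over to all other directions.

\begin{lemma}\label{lem:extend}
There are $\hat g,\hat h:\mathbb R\to\mathbb R$, extending $g$ and $h$, that are polynomial on
every finite-dimensional $\mathbb Q$-subspace of $\mathbb R$ and satisfy
$\mathcal C\hat g=\mathcal H\hat h$ on $\mathbb R^2$.
\end{lemma}

\begin{proof}
\emph{One direction.} Fix a real $c>0$. For $\lambda\in\mathbb Qc\cap I$ we have
$\lambda\mathbb Q=\mathbb Qc$, so $T_\lambda\ell\in\mathcal R$
says that for some $N_\lambda$, $\ell$ is a polynomial of degree $<N_\lambda$ on the part in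
$(0,\lambda)$ of each coset of $\mathbb Qc$. Fix one such $\lambda_1$. For
$\lambda\in\mathbb Qc$, $\lambda_1<\lambda<1$, the polynomials for $\lambda$ and
$\lambda_1$ agree on an infinite set, so they are equal. Letting $\lambda\to1$, we see that
$\ell$ is a polynomial of degree $<N_{\lambda_1}$ on the part in $I$ of each coset of
$\mathbb Qc$. The same holds for $\ell^*$, hence for $h$, with some degree bound depending only on $c$.

\emph{Several directions.} Let $\Gamma\ne0$ be a finite-dimensional $\mathbb Q$-subspace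
of $\mathbb R$ with a basis of positive numbers $c_1,\dots,c_p$. In coordinates,
$\Gamma\cap I$ consists of the rational points of the convex open slab
$\{u\in\mathbb R^p:0<\sum u_ic_i<1\}$. On it $\ell$ and $h$ are polynomial in each
coordinate separately, with a degree bound for each coordinate that does not depend on the other
coordinates. On the rational points of an open
box contained in the slab, Lagrange interpolation in one coordinate after another, with fixed
rational nodes, shows that
they are polynomials. A polynomial is determined by its values on the rational points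
of a nonempty open box. Any two points of the slab are joined by a segment, which is covered by
finitely many such boxes, consecutive ones overlapping in open boxes; so the polynomials on all boxes are the
same. Hence $\ell,h$ and $g=\ell-h$ extend from $\Gamma\cap I$ uniquely to polynomial
functions on $\Gamma$. By uniqueness the extensions for $\Gamma\subset\Gamma'$ are compatible, and we
obtain $\hat g,\hat h$.

\emph{The equation.} For $x,y\in\Gamma$ the numbers $x$, $y$, $xy$ and $x\circ y$ lie in the
finite-dimensional space $\Gamma+\operatorname{span}_{\mathbb Q}(\Gamma\cdot\Gamma)$, and their coordinates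
there are polynomials in those of $x$ and $y$. So both sides of
$\mathcal C\hat g=\mathcal H\hat h$ are polynomial on $\Gamma\times\Gamma$. They agree
on $(\Gamma\cap I)^2$, hence on $\Gamma\times\Gamma$. Any $x,y\in\mathbb R$ lie in such
a $\Gamma$.
\end{proof}

We write $g,h$ for $\hat g,\hat h$ and subtract a constant from $h$ so that $h(0)=0$. Putting
$y=0$ and $y=1$ in $\mathcal Cg=\mathcal Hh$ gives $g(0)(g(x)-1)=0$ and $g(x)(g(1)-1)=0$ on $\mathbb R$.
If $g\equiv0$ or $g\equiv1$, then $\mathcal Cg=0$, and Lemma~\ref{lem:degenerate} gives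
case (a) of Proposition~\ref{prop:open}. So we assume from now on
\[
g(0)=0,\qquad g(1)=1,\qquad h(0)=0 .
\]

\paragraph{Components and forms.}
For $x\in\mathbb R$ and $s\in\mathbb Q$ write $g(sx)=\sum_js^jg_j(x)$ and
$h(sx)=\sum_js^jh_j(x)$; for fixed $x$ these are polynomials in $s$, and $g_0=h_0=0$. On each
$\Gamma$ the functions $g_j,h_j$ are homogeneous polynomials of degree $j$. By polarization,
$h_k(x)=H_k(x,\dots,x)$ for $k\ge1$, where
\[
H_k(x_1,\dots,x_k)=\frac1{k!}\sum_{S\subset\{1,\dots,k\}}(-1)^{k-|S|}\,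
h_k\Bigl(\sum_{i\in S}x_i\Bigr)
\]
is symmetric and $\mathbb Q$-multilinear. In particular, if $h_k$ vanishes on a
subspace $\Gamma$, then $H_k$ vanishes for arguments in $\Gamma$. We write $x^{[i]}$
for $i$ arguments equal to $x$. Compare the coefficients of $s^ir^j$, $i,j\ge1$, in
$\mathcal Cg=\mathcal Hh$ at $(sx,ry)$, $s,r\in\mathbb Q$. The terms $h(sx)$ and $h(ry)$ do not contribute,
$g(srxy)$ and $h(srxy)$ contribute only for $i=j$, and $h(sx+ry-srxy)$ is expanded by
multilinearity, $n$ counting the arguments $-srxy$: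
\begin{equation}\label{eq:Eij}
\begin{aligned}
&g_i(x)g_j(y)-\delta_{ij}g_i(xy)\\
&\quad=\delta_{ij}h_i(xy)+\sum_{n=0}^{\min(i,j)}
\frac{(-1)^n(i+j-n)!}{(i-n)!\,(j-n)!\,n!}\,
H_{i+j-n}\bigl(x^{[i-n]},y^{[j-n]},(xy)^{[n]}\bigr).
\end{aligned}
\end{equation}
If $g$ and $h$ are ordinary polynomials, this is the comparison of the
coefficients of $x^iy^j$. The general case needs the forms $H_k$, since $h$ may involve
wild additive functions.

\section{In every remaining solution, $g$ lies on a line}\label{sec:linepos}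

\begin{proposition}\label{prop:line}
Let $g,h:\mathbb R\to\mathbb R$ be polynomial on every finite-dimensional
$\mathbb Q$-subspace, with $\mathcal Cg=\mathcal Hh$ on $\mathbb R^2$, $g(0)=h(0)=0$ and
$g(1)=1$. Then either $h$ is additive, or there are $m\ge2$, $\kappa\ne0$ and a multiplicative
$M:\mathbb R\to\mathbb R$ with $M(1)=1$, on each
finite-dimensional $\mathbb Q$-subspace a homogeneous polynomial of degree $m$, such that
$g=M+\kappa\theta$ with $\theta(x)=M(x)+M(1-x)-1$, and $h_k=0$ for $k>m$.
\end{proposition}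

\begin{proof}
A priori the degree of $h$ could be unbounded as $\Gamma$ varies. The values
$\gamma_j:=g_j(1)$ will prevent this: they do not depend on $\Gamma$, and they determine
the degree.

For $x_0\in\mathbb R$ let $\Gamma_0=\mathbb Q+\mathbb Qx_0$ and let $m(x_0)$ be the
degree of $h$ on $\Gamma_0$. If $m(x_0)\le1$ for all $x_0$, then $h=h_1=H_1$ is
additive. Otherwise choose $x_0$ with $m:=m(x_0)\ge2$, and consider \eqref{eq:Eij} for the index pair
$(m,j)$ at $(x,1)$, $x\in\Gamma_0$. All arguments lie in $\Gamma_0$, so only terms with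
$m+j-n\le m$, that is $n=j\le m$, survive. Hence, on $\Gamma_0$:
\begin{itemize}
\item for $1\le j<m$: $\gamma_jg_m=(-1)^j\binom mjh_m$;
\item for $j=m$: $(\gamma_m-1)g_m=(1+(-1)^m)h_m$;
\item for $j>m$: $\gamma_jg_m=0$.
\end{itemize}
For $j=1$ this says $\gamma_1g_m=-mh_m$, which is not identically $0$ on $\Gamma_0$. So
$\gamma_1\ne0$ and $g_m\not\equiv0$ on $\Gamma_0$. With $\kappa:=-\gamma_1/m\ne0$ we
get $h_m=\kappa g_m$ on $\Gamma_0$ and
\begin{equation}\label{eq:gamma}
\gamma_j=(-1)^j\tbinom mj\kappa\ \ (1\le j<m),\qquad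
\gamma_m=1+(1+(-1)^m)\kappa,\qquad\gamma_j=0\ \ (j>m).
\end{equation}
If $m=2$, then $\gamma_3=0$. If $m\ge3$, then $\gamma_3\ne0$ (for $m=3$ it is $1$) and
$\gamma_2/\gamma_1=-(m-1)/2$. So the numbers $\gamma_j$ determine $m$ and $\kappa$, and
these are the same for all $x_0$ with $m(x_0)\ge2$. It follows that $h_k=0$ and $H_k=0$
for $k>m$ on all of $\mathbb R$.

Now \eqref{eq:Eij} for $(i,1)$ at $(x,1)$, $x\in\mathbb R$, gives $\gamma_1g_i=0$ for
$i>m$ and $\gamma_1g_m=-mh_m$. So $g_i=0$ for $i>m$, and $h_m=\kappa g_m\not\equiv0$ on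
$\mathbb R$. In \eqref{eq:Eij} for $(m,m)$ only $n=m$ survives, and
\[
g_m(x)g_m(y)=\bigl(1+\kappa+(-1)^m\kappa\bigr)g_m(xy)=\gamma_mg_m(xy).
\]
As $g_m\not\equiv0$, this forces $\gamma_m\ne0$. So $M:=g_m/\gamma_m$ is multiplicative with $M(1)=1$, homogeneous of degree $m$; let
$\widetilde M$ be its symmetric multilinear form, so $H_m=\kappa\gamma_m\widetilde M$. Finally,
\eqref{eq:Eij} for $(m,j)$, $1\le j<m$, at $(1,y)$, where only $n=j$ survives, gives after division by
$\gamma_m$
\[
g_j(y)=\kappa(-1)^j\tbinom mj\widetilde M(1^{[m-j]},y^{[j]}).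
\]
These are $\kappa$ times the components of degrees $1,\dots,m-1$ of
$M(1-y)=\sum_{j=0}^m(-1)^j\binom mj\widetilde M(1^{[m-j]},y^{[j]})$, whose components of degrees
$0$ and $m$ are $1$ and $(-1)^mM(y)$. Hence
\[
g(y)=\kappa\bigl(M(1-y)-1-(-1)^mM(y)\bigr)+\gamma_mM(y)
=M(y)+\kappa\bigl(M(y)+M(1-y)-1\bigr). \qedhere
\]
\end{proof}

If $h$ is additive, then $\mathcal Cg=\mathcal Hh=0$, and we are in case (a) of
Proposition~\ref{prop:open}. If $\kappa=-1$, then $g=1-M(1-\cdot)$, so $g^*=M$ is
multiplicative on $I$; Lemma~\ref{lem:degenerate} for $(g^*,h^*)$ shows that $h^*$ is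
affine, and we are in case (b).

\section{Degrees two and three}\label{sec:degree}

It remains to treat $g=M+\kappa\theta$ as in Proposition~\ref{prop:line} with $\kappa\ne0,-1$. By
Lemma~\ref{lem:line} on $D=\mathbb R$, the function
\begin{equation}\label{eq:k}
k:=\frac{h+\kappa M(1-\cdot)}{\kappa(\kappa+1)}\qquad\text{satisfies}\qquad
\mathcal Hk(x,y)=\theta(x)\theta(y)\quad(x,y\in\mathbb R).
\end{equation}
So the question of Section~\ref{sec:line}, for which $M$ the product
$\theta(x)\theta(y)$ is of the form $\mathcal Hk$, is the only one left. Let $k_i$ be the components of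
$k$ and $K_i$ their forms ($k_i=0$ for $i>m$), and let $\widetilde M$ be the symmetric
multilinear form of $M$. The components of $\theta$ are
$\theta_0=0$,
\[
\theta_j(x)=(-1)^j\tbinom mj\widetilde M(1^{[m-j]},x^{[j]})\quad(1\le j<m),\qquad
\theta_m=(1+(-1)^m)M ,
\]
and, as in \eqref{eq:Eij}, comparison of coefficients in \eqref{eq:k} gives for $i,j\ge1$
\begin{equation}\label{eq:Fij}
\theta_i(x)\theta_j(y)=\delta_{ij}k_i(xy)+\sum_{n=0}^{\min(i,j)}
\frac{(-1)^n(i+j-n)!}{(i-n)!\,(j-n)!\,n!}\,
K_{i+j-n}\bigl(x^{[i-n]},y^{[j-n]},(xy)^{[n]}\bigr).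
\end{equation}
Only terms with $i+j-n\le m$ can be nonzero. We refer to \eqref{eq:Fij} for a given index pair as
$F_{i,j}$.

\begin{lemma}\label{lem:m23}
If $\kappa\ne0,-1$, then $m\in\{2,3\}$.
\end{lemma}

\begin{proof}
Evaluate at $x=y=1$, writing $\theta_j,k_j$ for $\theta_j(1),k_j(1)$. So
$\theta_j=(-1)^j\binom mj$ for $1\le j<m$ and $\theta_m=1+(-1)^m$.

\emph{Let $m\ge4$ be even.} Here $\theta_m=2$, $\theta_1=\theta_{m-1}=-m$, $\theta_2=\frac{m(m-1)}2$. Then
\[
\begin{aligned}
F_{m,m}&: & 4&=2k_m, \quad\text{so } k_m=2;\\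
F_{m-1,1}&: & m^2&=mk_m-(m-1)k_{m-1}, \quad\text{so } k_{m-1}=-\tfrac{m(m-2)}{m-1};\\
F_{m-1,2}&: & -\tfrac{m^2(m-1)}2&=-m(m-1)k_m+\tfrac{(m-1)(m-2)}2k_{m-1},
\quad\text{so } k_{m-1}=\tfrac{m(4-m)}{m-2}.
\end{aligned}
\]
(There is no term with $\delta_{ij}$ in the last two lines because $m-1\ge3$.) Equating the two values gives
$-(m-2)^2=(4-m)(m-1)$, that is, $m=0$, a contradiction.

\emph{Let $m\geq3$ be odd.} Here $\theta_m=0$, $\theta_{m-1}=m$, $\theta_1=-m$. Then
$F_{m,1}$ reads $0=-mk_m$, so $k_m=0$. Consequently $F_{m-1,m-1}$ reads $m^2=2k_{m-1}$, and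
$F_{m-1,1}$ reads $-m^2=-(m-1)k_{m-1}$. Hence $m-1=2$.
\end{proof}

To identify $M$ we need one more observation.

\begin{lemma}\label{lem:hom}
If $B:\mathbb R\to\mathbb R$ is additive, $B(1)=1$ and $B(xy)^2=B(x)^2B(y)^2$ for all
$x,y$, then $B=\mathrm{id}$.
\end{lemma}

\begin{proof}
Replace $y$ by $y+1$ and expand: $B(xy)B(x)=B(x)^2B(y)$. For $x\ne0$ we have
$B(x)^2B(1/x)^2=1$, so $B(x)\ne0$ and $B(xy)=B(x)B(y)$; for $x=0$ this is trivial. Hence
$B(x^2)=B(x)^2\ge0$, so $B$ is nonnegative on $[0,\infty)$ and, being additive, monotone. It is the identity on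
$\mathbb Q$, hence everywhere.
\end{proof}

\paragraph{The case $m=2$.}
$F_{2,2}$ at $(x,1)$ reads $4M(x)=2k_2(x)$, so $k_2=2M$ and $K_2=2\widetilde M$. In $F_{1,1}$ the
two terms with $k_1(xy)$ cancel and $\theta_1(x)\theta_1(y)=2K_2(x,y)$ remains. With
$B(x)=\widetilde M(1,x)$ we have $\theta_1=-2B$, so $\widetilde M(x,y)=B(x)B(y)$ and
$M=B^2$. As $M$ is multiplicative and $B(1)=1$, Lemma~\ref{lem:hom} gives $B=\mathrm{id}$. Thus
$M(x)=x^2$ and $k_2(x)=2x^2$.

\paragraph{The case $m=3$.}
Here $\theta_3=0$. $F_{3,1}$ at $(x,1)$ reads $0=-3k_3(x)$, so $k_3=0$ and $K_3=0$. Let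
$B(x)=\widetilde M(1,1,x)$, so that $B(1)=1$; then $\theta_1=-3B$, and $F_{1,1}$ gives
$K_2(x,y)=\frac92B(x)B(y)$. In $F_{2,2}$ the term with $K_3$ vanishes, so
\[
\theta_2(x)\theta_2(y)=2k_2(xy)=9B(xy)^2 .
\]
With $y=1$ and $\theta_2(1)=3$ we get $\theta_2=3B^2$; hence
$B(x)^2B(y)^2=B(xy)^2$, and $B=\mathrm{id}$ by Lemma~\ref{lem:hom}. So
\[
\widetilde M(1,1,x)=x,\qquad \widetilde M(1,x,x)=\tfrac13\theta_2(x)=x^2,\qquad
k_2(x)=\tfrac92x^2 .
\]
To find $M$ itself, compare the coefficients of $s$ ($s\in\mathbb Q$) in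
$M(x+sxz)=M(x)M(1+sz)$. On the left it is $3\widetilde M(x,x,xz)$, on the right
$3M(x)\widetilde M(1,1,z)=3zM(x)$. So $\widetilde M(x,x,xz)=zM(x)$. For $x\ne0$ and
$z=1/x$ this says $\widetilde M(x,x,1)=M(x)/x$, and the left side is $x^2$. Hence
$M(x)=x^3$, also for $x=0$.

\paragraph{Conclusion.}
In both cases the components $k_i$ with $i\ge2$ are determined, $k_1$ is additive and $k_0$ is constant. So
\[
g=M+\kappa\theta,\qquad h=\kappa(\kappa+1)k-\kappa M(1-\cdot),\qquad
k\equiv\begin{cases}2x^2,&M=x^2,\\ \frac92x^2,&M=x^3,\end{cases}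
\]
where $\equiv$ is modulo affine functions. These are exactly the functions computed in
Section~\ref{sec:line}: with $c=-2\kappa$, respectively $c=-3\kappa$, they are the
formulas (iii), respectively (iv); the constant subtracted from $h$ in Section~\ref{sec:poly} is
absorbed into $b$. This is case (c); it completes the proof of
Proposition~\ref{prop:open} and of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}
\bibitem{Brzdek}
``Janusz Brzd\k{e}k'',
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-319-61732-9.pdf}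
(doi:10.1007/978-3-319-61732-9).
\end{thebibliography}

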